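\title{The monotone catenary degree of Krull monoids with cyclic class group}

\begin{abstract}
Let $H$ be a Krull monoid with finite cyclic class group $G$ of order $n\ge 2$ in which every class contains a prime divisor. The catenary degree of $H$ equals the Davenport constant $\mathsf D(G)=n$, and it has been conjectured that the monotone catenary degree $\mathsf c_{\mathrm{mon}}(H)$ has the same value. We disprove this: $\mathsf c_{\mathrm{mon}}(H)>n$ for all $n\ge 10^{15}$, and $\log \mathsf c_{\mathrm{mon}}(H)=n^{1+o(1)}$ as $n\to\infty$. The lower bound comes from an element that has exactly two factorizations of a certain very large length, with no atom in common. The same construction gives $\mathsf c_{\mathrm{mon}}(H)>\mathsf D(G)$ for all but finitely many class groups of bounded rank.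
\end{abstract}

\section{Introduction}

\subsection{Factorizations and catenary degrees}

A \emph{monoid} is a commutative, cancellative semigroup with unit element. For a set $P$, the free abelian monoid $\mathcal F(P)$ consists of the formal finite products $f=p_1\cdots p_l$ of elements of $P$, in which the order is irrelevant and repetition is allowed; $|f|=l$ is the \emph{length} of $f$. Let $H$ be a monoid, $H^\times$ its group of units and $H_{\mathrm{red}}=\{aH^\times:a\in H\}$. An \emph{atom} is a nonunit that is not a product of two nonunits, and $\mathcal A(H)$ is the set of atoms. The \emph{factorization monoid} is $\mathsf Z(H)=\mathcal F(\mathcal A(H_{\mathrm{red}}))$. For $a\in H$, the set $\mathsf Z(a)$ of \emph{factorizations} of $a$ consists of the formal products in $\mathsf Z(H)$ whose value in $H_{\mathrm{red}}$ is $aH^\times$.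

To compare $z,z'\in\mathsf Z(H)$, cancel the atoms they share: write $z=\gcd(z,z')\,x$ and $z'=\gcd(z,z')\,y$, and put $\mathsf d(z,z')=\max\{|x|,|y|\}$. Thus
\begin{equation}\label{eq:dist}
\mathsf d(wz,wz')=\mathsf d(z,z')\le\max\{|z|,|z'|\}\qquad(w,z,z'\in\mathsf Z(H)),
\end{equation}
with equality on the right if $\gcd(z,z')=1$. Let $N\in\mathbb N_0\cup\{\infty\}$ and $z,z'\in\mathsf Z(a)$. An \emph{$N$-chain} from $z$ to $z'$ is a sequence $z=z_0,z_1,\dots,z_s=z'$ in $\mathsf Z(a)$ with $\mathsf d(z_{i-1},z_i)\le N$ for $1\le i\le s$: each step removes at most $N$ atoms and inserts at most $N$ atoms. The chain is \emph{monotone} if $|z_0|\le|z_1|\le\dots\le|z_s|$.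

The \emph{catenary degree} $\mathsf c(H)$ is the smallest $N\in\mathbb N_0\cup\{\infty\}$ such that for every $a\in H$ and all $z,z'\in\mathsf Z(a)$ there is an $N$-chain from $z$ to $z'$. The \emph{monotone catenary degree} $\mathsf c_{\mathrm{mon}}(H)$ is the smallest $N$ such that for every $a\in H$ and all $z,z'\in\mathsf Z(a)$ with $|z|\le|z'|$ there is a monotone $N$-chain from $z$ to $z'$. Both numbers are $0$ exactly when no element has two factorizations; in general they measure how large the local rewriting steps must be in order to reach every factorization of an element from every other. A chain can be reversed, so $\mathsf c(H)\le\mathsf c_{\mathrm{mon}}(H)$.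

\subsection{Krull monoids and the conjecture}

A \emph{divisor theory} for $H$ is a homomorphism $\varphi\colon H\to F=\mathcal F(P)$ such that $\varphi(a)\mid\varphi(b)$ implies $a\mid b$ for $a,b\in H$, and every element of $F$ is the greatest common divisor of a finite subset of $\varphi(H)$. A monoid with a divisor theory is a \emph{Krull monoid}. The elements of $P$ are the \emph{prime divisors}, and the \emph{class group} is $G=\mathsf q(F)/\mathsf q(\varphi(H))$, where $\mathsf q(\cdot)$ denotes the quotient group. We write $G$ additively and denote the class of $f\in F$ by $[f]$, so that $[ff']=[f]+[f']$. Every class contains a prime divisor if $\{[p]:p\in P\}=G$.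

Let $\Gamma$ be an abelian group and $X\subset\Gamma$. A \emph{sequence} over $X$ is an element $g_1\cdots g_l$ of $\mathcal F(X)$; it is a \emph{zero-sum} sequence if $g_1+\dots+g_l=0$, and a \emph{minimal} zero-sum sequence if moreover $l\ge1$ and no proper nonempty subsequence has sum zero. For a finite abelian group $G$, the \emph{Davenport constant} $\mathsf D(G)$ is the maximal length of a minimal zero-sum sequence over $G$. The partial sums $g_1+\dots+g_i$ $(1\le i\le l)$ of a minimal zero-sum sequence are pairwise distinct, so $\mathsf D(G)\le|G|$. If $G$ is cyclic of order $n$ with generator $g$, the sequence $g^n$ shows that $\mathsf D(G)=n$.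

From now on, \emph{$H$ is a Krull monoid with finite class group $G$ in which every class contains a prime divisor.} The following facts are known, and we use them without proof.
\begin{itemize}
\item[(F1)] $\mathsf c_{\mathrm{mon}}(H)$ is finite, and $\mathsf c(H)$ and $\mathsf c_{\mathrm{mon}}(H)$ depend only on $G$.
\item[(F2)] $\mathsf c(H)\le\mathsf D(G)$, with equality if $|G|\ge2$ and $G$ is cyclic or an elementary $2$-group.
\item[(F3)] If $2\le\mathsf D(G)\le4$, then $\mathsf c_{\mathrm{mon}}(H)=\mathsf c(H)=\mathsf D(G)$.
\end{itemize}
For cyclic $G$ of order $n$ we thus have $\mathsf c_{\mathrm{mon}}(H)\ge\mathsf c(H)=n$ if $n\ge 2$, with equality for $n\in\{2,3,4\}$. The simplest element that forces steps of size $n$ has only two factorizations (Example~\ref{ex:cyclic}), so monotonicity costs nothing there. This suggests that the two invariants agree, as in the following conjecture from~\cite{monotone}.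

\begin{quote}
\textbf{Conjecture.} \emph{If $G$ is cyclic and nontrivial, then $\mathsf c_{\mathrm{mon}}(H)=\mathsf c(H)=\mathsf D(G)$.}
\end{quote}

\subsection{Results}

The conjecture is false, and $\mathsf c_{\mathrm{mon}}(H)$ grows almost exponentially in $|G|$. For integers $m\ge1$ and $R\ge2$ put
\[
Q(m,R)=2.4\cdot10^8\,m^2R^2(24R)^m .
\]

\begin{theorem}\label{thm:main}
Let $m\ge1$ and $R\ge2$ be integers and $k=R^m$. Suppose that $G$ contains an element of order $n\ge Q(m,R)$. Then there is an $a\in H$ that has exactly two factorizations $z,z'$ of length $L=2^{k+2}-2$, and $\gcd(z,z')=1$. Consequently $\mathsf c_{\mathrm{mon}}(H)\ge2^{k+2}-2$.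
\end{theorem}

\begin{corollary}\label{cor:disproof}
If $G$ is cyclic of order $n\ge10^{15}$, then $\mathsf c_{\mathrm{mon}}(H)>n=\mathsf D(G)=\mathsf c(H)$.
\end{corollary}

We make no claim about which orders $n$ with $5\le n<10^{15}$ satisfy the conjectured equality.

\begin{theorem}\label{thm:growth}
Let $G$ be cyclic of order $n\ge2$. Then
\[
n\,2^{-47\sqrt{\log_2n}}\le\log_2\mathsf c_{\mathrm{mon}}(H),
\]
and for $n\ge3$
\[
\mathsf c_{\mathrm{mon}}(H)\le(2\cdot4^n+1)(n+2)(n+1)^{n+1}.
\]
In particular $\log\mathsf c_{\mathrm{mon}}(H)=n^{1+o(1)}$ as $n\to\infty$.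
\end{theorem}

\begin{corollary}\label{cor:rank}
For every $r$, all but finitely many finite abelian groups $G$ of rank at most $r$ satisfy $\mathsf c_{\mathrm{mon}}(H)>\mathsf D(G)\ge\mathsf c(H)$.
\end{corollary}

\subsection{The idea}

A monotone chain between two factorizations of the same length $L$ can never leave length $L$. An ordinary chain may descend to shorter factorizations, rearrange there, and climb back; a monotone one may not. So it suffices to find an element with only two factorizations of length $L$, far apart.

We work with zero-sum sequences (Section~\ref{sec:zerosum}) over a subset of $G$ whose shortest atoms have length $4$ and are known explicitly. The factorizations of a sequence of length $4L$ into $L$ atoms are then the nonnegative integer solutions of a linear system. If the kernel of the system is a line spanned by a primitive integer vector $c$, we can arrange that there are exactly two solutions, at distance $\sum_e|c_e|$ (Section~\ref{sec:mechanism}). A system with $2k+2$ unknowns in which the entries of $c$ double $k$ times is easy to write down (Section~\ref{sec:doubling}).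 The main difficulty is to realize it in a cyclic group whose order is much smaller than $2^k$ without creating unwanted short zero-sum sequences. This is done in Sections~\ref{sec:encoding} and~\ref{sec:rigid}, using the strict convexity of the squared Euclidean norm on a grid. Section~\ref{sec:parameters} chooses the parameters, and Section~\ref{sec:upper} proves the upper bound.

\section{Reduction to zero-sum sequences}\label{sec:zerosum}

For a subset $X$ of an abelian group, the zero-sum sequences over $X$ form a monoid $\mathcal B(X)\subset\mathcal F(X)$ whose only unit is the empty sequence. If $T\mid S$ in $\mathcal F(X)$ and $S,T$ have sum zero, then so has $ST^{-1}$. Hence the atoms of $\mathcal B(X)$ are the minimal zero-sum sequences over $X$.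

\begin{lemma}\label{lem:transfer}
Let $G_0\subset G$ and $S\in\mathcal B(G_0)$. There are an $a\in H$ and a bijection from $\mathsf Z(a)$ onto the set of factorizations of $S$ in $\mathcal B(G_0)$ that preserves lengths, distances and coprimality.
\end{lemma}

\begin{proof}
Let $\varphi\colon H\to F=\mathcal F(P)$ be the divisor theory. First, $\varphi(H)=\{f\in F:[f]=0\}$. The inclusion $\subset$ is the definition of $G$. If $[f]=0$, then $f\varphi(b)=\varphi(b')$ for some $b,b'\in H$; thus $b\mid b'$, say $b'=bc$, and cancellation gives $f=\varphi(c)$. Second, $\varphi$ maps units to $1$, and $\varphi(b)=\varphi(b')$ implies $b\mid b'$ and $b'\mid b$, that is, $bH^\times=b'H^\times$. So $\varphi$ induces an isomorphism $H_{\mathrm{red}}\to\varphi(H)$.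

For each $g\in G_0$ choose a prime divisor $p_g$ with $[p_g]=g$. Let $P_0=\{p_g:g\in G_0\}$ and $T=\varphi(H)\cap\mathcal F(P_0)$. The isomorphism $\mathcal F(P_0)\to\mathcal F(G_0)$ given by $p_g\mapsto g$ sends $f$ to a sequence with sum $[f]$, so it maps $T$ onto $\mathcal B(G_0)$. Every divisor in $\varphi(H)$ of an element of $T$ involves only primes of $P_0$ and so lies in $T$. Hence the atoms of $T$ are the atoms of $\varphi(H)$ that lie in $T$, and an element of $T$ has the same factorizations in $T$ as in $\varphi(H)$. Take $a\in H$ such that $\varphi(a)\in T$ corresponds to $S$. The bijection is induced by a bijection between the atoms involved, so it has the stated properties.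
\end{proof}

Apart from (F1)--(F3), this lemma is the only place where we use that classes contain prime divisors.

\begin{example}\label{ex:cyclic}
Let $G$ be cyclic of order $n\ge3$ with generator $g$, and $G_0=\{g,-g\}$. The atoms of $\mathcal B(G_0)$ are $g^n$, $(-g)^n$ and $g(-g)$. If a factorization of $S=g^n(-g)^n$ contains $g(-g)$ exactly $j$ times, then the remaining $n-j$ copies of $g$ are grouped into atoms $g^n$, so $j\in\{0,n\}$. Thus $S$ has exactly two factorizations, of lengths $2$ and $n$, and their distance is $n$.
\end{example}

\section{Two factorizations from one linear relation}\label{sec:mechanism}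

Suppose that we have words $e\in\mathcal F(V)$ of length $3$ in an alphabet $V$, and an identity
\begin{equation}\label{eq:identity}
\prod_{c_e>0}e^{\,c_e}=\prod_{c_e<0}e^{\,|c_e|}\qquad\text{in }\mathcal F(V)
\end{equation}
with integers $c_e$. We want to turn it into an identity between products of atoms. Place the letters in a group and complete each word $e$ to a zero-sum sequence $b_e\,e$ by one further element $b_e$. This destroys the identity, because the two sides now contain different elements $b_e$. The remedy is to take two copies $v^+,v^-$ of each letter $v$, such that $b_e$ can be completed to a zero-sum sequence of length $4$ in exactly two ways, by $e^+$ or by $e^-$. Then one product uses the left side of \eqref{eq:identity} with sign $+$ and the right side with sign $-$, the other does the opposite, and both contain every $b_e$ exactly $|c_e|$ times.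

\begin{definition}\label{def:system}
A \emph{triple system} consists of a finite set $V=V_1\sqcup V_2$ of \emph{vertices} and a nonempty set $E\subset\mathcal F(V)$ of \emph{edges} such that each edge has the form $v_1v_2v_3$ with $v_1,v_2\in V_1$ (possibly equal) and $v_3\in V_2$, and each vertex occurs in some edge. Let $\mu_e(v)$ be the multiplicity of $v$ in $e$. A \emph{relation} is a vector $y\in\mathbb Q^E$ with $\sum_ey_e\mu_e(v)=0$ for all $v\in V$.

A \emph{model} of $(V,E)$ in an abelian group $\Gamma$ is a family of pairwise distinct elements $v^+,v^-$ $(v\in V)$ and $b_e$ $(e\in E)$ of $\Gamma$, forming a set $X$, such that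
\begin{itemize}
\item[(M1)] there is no nonempty zero-sum sequence over $X$ of length at most $3$;
\item[(M2)] the zero-sum sequences over $X$ of length $4$ are exactly $U_e^+=b_e\,e^+$ and $U_e^-=b_e\,e^-$ $(e\in E)$, where $e^\pm=v_1^\pm v_2^\pm v_3^\pm$ for $e=v_1v_2v_3$.
\end{itemize}
\end{definition}

An integer vector $c$ is a relation if and only if \eqref{eq:identity} holds. In a model, every atom of $\mathcal B(X)$ has length at least $4$, and the atoms of length $4$ are the $2|E|$ pairwise distinct sequences $U_e^\pm$.

A model has to control three things: the number of $b$'s in a short zero-sum sequence, the signs, and the vertices. The first two cost one coordinate each. The third is isolated in the following notion. A map $\iota\colon V\to\Gamma$ into an abelian group, extended to edges by $\iota(v_1v_2v_3)=\iota(v_1)+\iota(v_2)+\iota(v_3)$, is \emph{rigid} if for all $e\in E$ and $w_1,w_2,w_3\in V$,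
\[
\iota(w_1)+\iota(w_2)+\iota(w_3)=\iota(e)\quad\text{implies}\quad w_1w_2w_3=e\ \text{ in }\mathcal F(V).
\]
For instance, the map to $\mathbb Z^V$ that sends each vertex to its unit vector is rigid.

\begin{lemma}\label{lem:model}
Let $\iota\colon V\to\Gamma$ be rigid, and let $\delta(v)=1$ for $v\in V_1$ and $\delta(v)=-2$ for $v\in V_2$. Then
\[
v^+=(1,0,\iota(v)),\qquad v^-=(1,\delta(v),\iota(v)),\qquad b_e=(-3,0,-\iota(e))
\]
is a model of $(V,E)$ in $\mathbb Z\times\mathbb Z\times\Gamma$.
\end{lemma}

We call the first coordinate the \emph{mass} and the second the \emph{sign coordinate}.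

\begin{proof}
\emph{Distinctness.} If $\iota(v)=\iota(w)$, choose an edge $e=vv'v''$; then $\iota(w)+\iota(v')+\iota(v'')=\iota(e)$, so $wv'v''=vv'v''$ and $w=v$. Together with $\delta(v)\ne0$ this shows that the $v^\pm$ are pairwise distinct. If $b_e=b_{e'}$, then $\iota(e')=\iota(e)$ and rigidity gives $e'=e$. The mass separates the $v^\pm$ from the $b_e$.

\emph{Short zero-sum sequences.} The sequences $U_e^\pm$ have sum zero; for $U_e^-$ the sign coordinates add up to $1+1-2=0$. Conversely, take a nonempty zero-sum sequence of length at most $4$ with $l$ terms of type $b_e$ and $j$ terms of type $v^\pm$. The mass gives $j=3l$, so the length is $4l$, and $l=1$. This proves (M1), and the sequence is $b_e\,w_1^{\sigma_1}w_2^{\sigma_2}w_3^{\sigma_3}$ with signs $\sigma_i\in\{+,-\}$. Rigidity gives $w_1w_2w_3=e$. The values $\delta(w_i)$ over those $i$ with $\sigma_i=-$ form a subsequence of $1,1,-2$ with sum zero. The proper nonempty subsequences have the sums $1,2,-2,-1$, so all signs agree.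
\end{proof}

The last step is the reason for the partition $V=V_1\sqcup V_2$. If mixed signs were allowed, two atoms $U_e^+$ and $U_{e'}^-$ whose edges share a vertex $v$ could exchange $v^+$ and $v^-$, a step of distance at most $2$ that keeps the length.

\begin{example}\label{ex:small}
Let $V_1=\{o,u\}$, $V_2=\{\tau,t\}$, with edges $A=u^2t$, $B=o^2t$, $C=uo\tau$, $C'=o^2\tau$. They satisfy
\[
A\,C'^{\,2}=u^2\,o^4\,t\,\tau^2=B\,C^2 .
\]
Take the model given by Lemma~\ref{lem:model} with unit vectors in $\mathbb Z^V$, and put
\[
z=U_A^+\,(U_{C'}^+)^2\,U_B^-\,(U_C^-)^2,\qquad z'=U_A^-\,(U_{C'}^-)^2\,U_B^+\,(U_C^+)^2 .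
\]
Both are factorizations of the sequence $S$ of length $24$ that consists of $b_Ab_Bb_C^2b_{C'}^2$ and of the word $u^2o^4t\tau^2$ once with each sign. A factorization of $S$ of length $6$ uses only atoms of length $4$. Say it contains $U_e^+$ exactly $x_e$ times; counting $b_e$ then determines the number of copies of $U_e^-$. Counting $t^+$, $u^+$, $\tau^+$ gives
\[
x_A+x_B=1,\qquad 2x_A+x_C=2,\qquad x_C+x_{C'}=2 .
\]
For $x_A=1$ we get $z$, and for $x_A=0$ we get $z'$. Changing the sign of the single atom over $A$ forces the change of all six signs, and a monotone chain from $z$ to $z'$ must contain a step of distance $6$.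

A chain that may descend does better. The sequence $W=b_Ab_{C'}\,u^+u^+\tau^+o^-o^-t^-$ has sum zero. It is an atom: otherwise it would be a product of two atoms of length $4$, one of them $U_A^+$ or $U_A^-$, but $W$ contains neither $t^+$ nor $u^-$. Now $w=W\,U_B^+\,U_{C'}^+(U_C^-)^2$ is a factorization of $S$ of length $5$, because $U_A^+U_{C'}^+U_B^-=WU_B^+$ as sequences, and $\mathsf d(z,w)=3$, $\mathsf d(w,z')=5$.
\end{example}

The first half of the example is the general argument.

\begin{proposition}\label{prop:two}
Let $(V,E)$ be a triple system with a model $X$ in an abelian group. Suppose that the relations are exactly the rational multiples of a vector $c\in\mathbb Z^E$ with $c_e\neq0$ for all $e$ and $\gcd(c_e:e\in E)=1$. Put $L=\sum_e|c_e|$. Then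
\[
z=\prod_{c_e>0}(U_e^+)^{c_e}\prod_{c_e<0}(U_e^-)^{|c_e|},\qquad
z'=\prod_{c_e>0}(U_e^-)^{c_e}\prod_{c_e<0}(U_e^+)^{|c_e|}
\]
are factorizations of the same $S\in\mathcal B(X)$, with $|z|=|z'|=L$ and $\gcd(z,z')=1$. Every factorization of $S$ has length at most $L$, and $z,z'$ are the only ones of length $L$.
\end{proposition}

\begin{proof}
In both products $b_e$ occurs $|c_e|$ times. Since $c$ is a relation, the numbers $\sum_{c_e>0}c_e\mu_e(v)$ and $\sum_{c_e<0}|c_e|\mu_e(v)$ are equal. They are the multiplicities of $v^+$ in the values of $z$ and $z'$, and also those of $v^-$ in the values of $z'$ and $z$. So $z$ and $z'$ have the same value $S$, and $|S|=4L$. For each $e$, exactly one of $U_e^+,U_e^-$ occurs in $z$, and only the other occurs in $z'$; hence $\gcd(z,z')=1$.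

All atoms have length at least $4$. So a factorization of $S$ has length at most $L$, and one of length $L$ has the form $\prod_e(U_e^+)^{x_e}(U_e^-)^{x'_e}$ with $x_e,x_e'\in\mathbb N_0$. Counting $b_e$ gives $x_e+x'_e=|c_e|$, so $x$ determines the factorization and $0\le x_e\le|c_e|$. Counting $v^+$ gives $\sum_ex_e\mu_e(v)=\sum_e\max(c_e,0)\mu_e(v)$ for all $v$. Therefore $x_e=\max(c_e,0)+\lambda c_e$ for all $e$, with some $\lambda\in\mathbb Q$. All $\lambda c_e$ are integers and the $c_e$ have greatest common divisor $1$, so $\lambda\in\mathbb Z$. For any single $e$, of either sign, the inequality $0\le x_e\le|c_e|$ says that $-1\le\lambda\le0$. For $\lambda=0$ we obtain $z$. For $\lambda=-1$ we have $x_e=\max(-c_e,0)$, which is $z'$.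
\end{proof}

The factorizations of length $L$ are thus the integer points on a segment with direction $c$, and primitivity of $c$ leaves only the endpoints.

\section{A triple system with an exponentially large relation}\label{sec:doubling}

We want few vertices and a large relation. A vertex that lies in exactly two edges fixes the ratio of their coefficients in any relation: the ratio is $-1$ if it occurs once in each, and $-2$ if it occurs once in one and twice in the other. So we arrange the edges along a path and double at every second step.

For $k\ge1$ let $\mathcal D_k$ be the triple system with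
\[
V_1=\{o,u_0,\dots,u_{k-1}\},\qquad V_2=\{\tau,t_0,\dots,t_{k-1}\}
\]
and the $2k+2$ edges
\begin{gather*}
A_j=u_j^2\,t_j\quad(0\le j\le k-1),\qquad B_j=o\,u_{j+1}t_j\quad(0\le j\le k-2),\\
B_{k-1}=o^2\,t_{k-1},\qquad C=u_0\,o\,\tau,\qquad C'=o^2\tau .
\end{gather*}
The system $\mathcal D_1$ is that of Example~\ref{ex:small}, and Figure~\ref{fig:path} shows $\mathcal D_2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[draw] (a) at (0,0) {$o^2\tau$};
\node[draw] (b) at (2.2,0) {$u_0o\tau$};
\node[draw] (c) at (4.4,0) {$u_0^2t_0$};
\node[draw] (d) at (6.6,0) {$ou_1t_0$};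
\node[draw] (e) at (8.8,0) {$u_1^2t_1$};
\node[draw] (f) at (11,0) {$o^2t_1$};
\draw (a) -- node[above] {$\tau$} (b) -- node[above] {$u_0$} (c) -- node[above] {$t_0$} (d) -- node[above] {$u_1$} (e) -- node[above] {$t_1$} (f);
\node at (0,0.7) {$C'$}; \node at (2.2,0.7) {$C$}; \node at (4.4,0.7) {$A_0$};
\node at (6.6,0.7) {$B_0$}; \node at (8.8,0.7) {$A_1$}; \node at (11,0.7) {$B_1$};
\node at (0,-0.7) {$4$}; \node at (2.2,-0.7) {$-4$}; \node at (4.4,-0.7) {$2$};
\node at (6.6,-0.7) {$-2$}; \node at (8.8,-0.7) {$1$}; \node at (11,-0.7) {$-1$};
\end{tikzpicture}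
\caption{The triple system $\mathcal D_2$. Each box is an edge. Every vertex other than $o$ lies in exactly two edges and is written on the line that joins them. The numbers below are the coefficients of the relation $C'^{\,4}A_0^2A_1=C^4B_0^2B_1$; read from the right, they change sign at every step and double at each $u_j$.}
\label{fig:path}
\end{figure}

\begin{lemma}\label{lem:doubling}
The relations of $\mathcal D_k$ are exactly the rational multiples of the vector $c$ with
\[
c_{A_j}=2^{k-1-j},\qquad c_{B_j}=-2^{k-1-j},\qquad c_C=-2^k,\qquad c_{C'}=2^k .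
\]
All entries of $c$ are nonzero, $c_{A_{k-1}}=1$, and $\sum_e|c_e|=2^{k+2}-2$.
\end{lemma}

\begin{proof}
The equations at the vertices $t_j$, $u_j$ $(j\ge1)$, $u_0$ and $\tau$ are
\[
y_{A_j}+y_{B_j}=0,\qquad 2y_{A_j}+y_{B_{j-1}}=0,\qquad 2y_{A_0}+y_C=0,\qquad y_C+y_{C'}=0 .
\]
The first two give $y_{A_{j-1}}=2y_{A_j}$ for $1\le j\le k-1$. With $\lambda=y_{A_{k-1}}$ we get $y_{A_j}=2^{k-1-j}\lambda=-y_{B_j}$, then $y_C=-2^k\lambda$ and $y_{C'}=2^k\lambda$. So every solution of these equations is $\lambda c$, and substitution shows that $c$ is a solution. The equation at $o$ imposes nothing further: each edge has two vertices in $V_1$ and one in $V_2$, so every $y\in\mathbb Q^E$ satisfies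
\[
\sum_{v\in V_1}\sum_ey_e\mu_e(v)=2\sum_ey_e=2\sum_{v\in V_2}\sum_ey_e\mu_e(v),
\]
and if the inner sums vanish for all $v\ne o$, then so does the one for $o$. Finally, $\sum_e|c_e|=2(2^k-1)+2\cdot2^k$.
\end{proof}

So $o$ serves as a filler that brings every edge to the required shape at no cost.

\section{From integer vectors to a cyclic group}\label{sec:encoding}

A model only involves sums of at most four elements. A model in $\mathbb Z^d$ with bounded coordinates therefore survives if we read each vector as the digit string of an integer in a mixed radix, with radices so large that sums of four digits produce no carry.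

\begin{lemma}\label{lem:encoding}
Let $X\subset\mathbb Z^d$ be a model of a triple system, and let $K_1,\dots,K_d$ be positive integers with $|x_h|\le K_h$ for all $x\in X$ and all $h$. If $n\ge\prod_{h=1}^d(8K_h+1)$, then the triple system has a model in every abelian group that contains an element of order $n$.
\end{lemma}

\begin{proof}
It suffices to find a model in $\mathbb Z/n\mathbb Z$. Put $N_h=8K_h+1$, $W_h=\prod_{i<h}N_i$ for $1\le h\le d+1$, and let $\psi\colon\mathbb Z^d\to\mathbb Z/n\mathbb Z$ be the homomorphism $\psi(x)=\sum_hx_hW_h+n\mathbb Z$. We claim that $\psi(x)=0$ and $|x_h|\le4K_h$ for all $h$ imply $x=0$. Since $4K_h=(N_h-1)/2$,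
\[
\Bigl|\sum_hx_hW_h\Bigr|\le\frac12\sum_h(W_{h+1}-W_h)=\frac12(W_{d+1}-1)<n,
\]
so $\sum_hx_hW_h=0$ in $\mathbb Z$. If $x\ne0$, let $h$ be minimal with $x_h\ne0$. Dividing by $W_h$ and reducing modulo $N_h$ gives $N_h\mid x_h$, which contradicts $0<|x_h|<N_h$.

Differences of two elements of $X$ and sums of at most four elements of $X$ have $h$-th coordinate at most $4K_h$ in absolute value. So $\psi$ is injective on $X$, and a sequence over $X$ of length at most $4$ has sum zero if and only if its image under $\psi$ has. Hence $\psi(X)$ is a model.
\end{proof}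

The lemma tells us what a rigid map costs: the product of the ranges of its coordinates. Unit vectors are too expensive. For $\mathcal D_k$ they need $2k+2$ coordinates with radix at least $9$, so the lemma would require $n\ge9^{2k+2}$, which exceeds $2^{k+2}-2$.

\section{A rigid map with small coordinates}\label{sec:rigid}

\subsection{Which coordinates are needed}

Three bounded coordinates can count the vertices of the types $u$, $t$ and $\tau$. The problem is to recover the indices. Give $u_j$ and $t_j$ the position $j$. This alone does not suffice, since $u_{j-1}u_{j+1}t_j$ has the same total position as $A_j=u_j^2t_j$. A further coordinate $j^2$ separates them, because $(j-1)^2+(j+1)^2=2j^2+2$. It does not separate $B_j=o\,u_{j+1}t_j$ from $o\,u_jt_{j+1}$, where the same two positions occur with the roles exchanged. We break this symmetry by giving $t_j$ the value $j^2+j$ in place of $j^2$. The cost is of order $k\cdot k^2$, small enough against $2^k$ to refute the conjecture.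

The quadratic coordinate is the expensive one. If the indices are placed on a grid $\{0,\dots,R-1\}^m$ with $k=R^m$ points, the position still costs $k$, up to a factor exponential in $m$, but the squared norm costs only about $mR^2$. Consecutive indices must be neighbors in the grid, the correction term of $t_j$ depends on the direction of the step from the $j$-th point to the next, and one more coordinate records this direction.

\subsection{The construction}

Let $m\ge1$, $R\ge2$, $k=R^m$, and let $\mathbf e_1,\dots,\mathbf e_m$ be the unit vectors of $\mathbb Z^m$. There is an enumeration $p_0,\dots,p_{k-1}$ of the grid $\{0,\dots,R-1\}^m$ with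
\begin{equation}\label{eq:snake}
p_{j+1}-p_j=\varepsilon_j\mathbf e_{r_j},\qquad\varepsilon_j\in\{\pm1\},\quad1\le r_j\le m\qquad(0\le j\le k-2).
\end{equation}
For $m=1$ take $p_j=j$. For $m\ge2$ let the last coordinate run through $0,1,\dots,R-1$, and in each layer traverse the enumeration of the $(m-1)$-dimensional grid, alternately forward and backward; each layer then starts directly above the point where the previous one ended. Put $(r_{k-1},\varepsilon_{k-1})=(1,+1)$, and fix a bijection $\operatorname{lab}\colon\{1,\dots,m\}\times\{\pm1\}\to\{0,\dots,2m-1\}$. With $|\cdot|$ the Euclidean norm on $\mathbb Z^m$, define $\iota\colon V\to\mathbb Z^5\times\mathbb Z^m$ on the vertices of $\mathcal D_k$ by the table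
\[
\begin{array}{c|cccccc}
 & \alpha&\beta&\gamma&\text{label}&\text{quadratic}&\text{position}\\ \hline
o&0&0&0&0&0&0\\
\tau&0&0&1&0&0&0\\
u_j&1&0&0&0&|p_j|^2&p_j\\
t_j&0&1&0&\operatorname{lab}(r_j,\varepsilon_j)&|p_j|^2+\varepsilon_j(p_j)_{r_j}&p_j
\end{array}
\]

\begin{lemma}\label{lem:rigid}
The map $\iota$ is rigid.
\end{lemma}

\begin{proof}
Let $e\in E$ and $\iota(w_1)+\iota(w_2)+\iota(w_3)=\iota(e)$. The coordinates $\alpha,\beta,\gamma$ show that $w=w_1w_2w_3$ contains as many vertices of type $u$, of type $t$ and of type $\tau$ as $e$. Both words have length $3$, so they also contain $o$ equally often. It remains to identify the indices, and we use that $j\mapsto p_j$ is injective.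

If $e=C'$, there are no indices. If $e=C$, then $w=u_ao\tau$, and the position gives $p_a=p_0$, so $a=0$. If $e=B_{k-1}$, then $w=o^2t_i$, and the position gives $i=k-1$.

Let $e=B_j$ with $j\le k-2$, so $w=o\,u_at_i$. Write $(r,\varepsilon)=(r_j,\varepsilon_j)$. The label gives $(r_i,\varepsilon_i)=(r,\varepsilon)$. Put $x=p_j-p_i$. The position gives $p_a+p_i=p_{j+1}+p_j$, so $p_a=p_{j+1}+x$. The difference of the quadratic coordinates of $w$ and $e$ vanishes, and by \eqref{eq:snake},
\begin{align*}
0&=\bigl(|p_{j+1}+x|^2-|p_{j+1}|^2\bigr)+\bigl(|p_j-x|^2-|p_j|^2\bigr)-\varepsilon x_r\\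
&=2x\cdot(p_{j+1}-p_j)+2|x|^2-\varepsilon x_r=2|x|^2+\varepsilon x_r .
\end{align*}
Hence $|x_r|=2|x|^2\ge2x_r^2$. For an integer $x_r$ this forces $x_r=0$, and then $x=0$. So $i=j$ and $a=j+1$.

Let $e=A_j$, so $w=u_au_bt_i$. Again the label gives $(r_i,\varepsilon_i)=(r_j,\varepsilon_j)=(r,\varepsilon)$. Put $x=p_a-p_j$, $x'=p_b-p_j$, $x''=p_i-p_j$. The position gives $x+x'+x''=0$, and the quadratic coordinate gives
\[
0=2p_j\cdot(x+x'+x'')+|x|^2+|x'|^2+|x''|^2+\varepsilon x''_r=|x|^2+|x'|^2+\bigl(|x''|^2+\varepsilon x''_r\bigr).
\]
The bracket is at least $(x''_r)^2-|x''_r|\ge0$, because $x''_r$ is an integer. So $x=x'=0$, then $x''=0$, and $a=b=i=j$.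
\end{proof}

\begin{remark}
The label cannot be omitted. For $m=R=2$ and the path $(0,0),(1,0),(1,1),(0,1)$, the words $B_0=o\,u_1t_0$ and $o\,u_0t_1$ both have position $(1,0)$ and quadratic coordinate $1$; only the labels of $t_0$ and $t_1$ differ.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:main}}

By Lemmas~\ref{lem:model} and~\ref{lem:rigid}, the system $\mathcal D_k$ has a model $X$ in $\mathbb Z^{m+7}$. An element of $X$ is a vertex with a sign or the negative of a sum of three vectors $v^+$ over an edge, and an edge contains at most two vertices of type $u$, and exactly one vertex that is $\tau$ or of type $t$. This gives the following bounds $K$ for the absolute values of the coordinates on $X$.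
\[
\begin{array}{l|cccccccc}
&\text{mass}&\text{sign}&\alpha&\beta&\gamma&\text{label}&\text{quadratic}&\text{position (each)}\\ \hline
K&3&2&2&1&1&2m-1&3mR^2&3(R-1)\\
8K+1&25&17&17&9&9&\le16m&\le25mR^2&\le24R
\end{array}
\]
For the quadratic coordinate, there are at most three terms $|p|^2\le m(R-1)^2$ and at most one correction term of size at most $R-1$, and $3m(R-1)^2+(R-1)=3mR^2-3m(2R-1)+(R-1)\le3mR^2$. The product of the $m+7$ radices is at most
\[
25\cdot17^2\cdot9^2\cdot16m\cdot25mR^2\cdot(24R)^m=234\,090\,000\,m^2R^2(24R)^m\le Q(m,R)\le n .
\]
By Lemma~\ref{lem:encoding}, $\mathcal D_k$ has a model $G_0\subset G$. By Lemma~\ref{lem:doubling} and Proposition~\ref{prop:two}, some $S\in\mathcal B(G_0)$ has exactly two factorizations of length $L=2^{k+2}-2$, and they are coprime. Lemma~\ref{lem:transfer} yields an $a\in H$ with exactly two factorizations $z,z'$ of length $L$, and $\gcd(z,z')=1$.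

All members of a monotone chain from $z$ to $z'$ have length $L$, so they lie in $\{z,z'\}$, and some step goes from $z$ to $z'$. By \eqref{eq:dist} this step has distance $L$. Hence $\mathsf c_{\mathrm{mon}}(H)\ge L$. \hfill$\square$

\begin{remark}
By Proposition~\ref{prop:two}, $L$ is the maximal length of a factorization of $a$. If $L>\mathsf D(G)$, then (F2) provides a $\mathsf D(G)$-chain from $z$ to $z'$, and it must pass through shorter factorizations, as the chain $z,w,z'$ does in Example~\ref{ex:small}.
\end{remark}

\section{Choice of the parameters}\label{sec:parameters}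

\begin{proof}[Proof of Corollary~\ref{cor:disproof}]
We use $m=1$. Let $n\ge10^{15}$ and $R=\lfloor(n/(6\cdot10^9))^{1/3}\rfloor$, so that
\[
6\cdot10^9R^3\le n<6\cdot10^9(R+1)^3 .
\]
Since $55^3=166\,375<10^{15}/(6\cdot10^9)$, we have $R\ge55$. Moreover $Q(1,R)=5.76\cdot10^9R^3\le n$, so Theorem~\ref{thm:main} gives $\mathsf c_{\mathrm{mon}}(H)\ge2^{R+2}-2$. It remains to show that $2^{R+2}-2\ge6\cdot10^9(R+1)^3$ for all $R\ge55$. For $R=55$ the left side $2^{57}-2$ exceeds $1.4\cdot10^{17}$, and the right side $6\cdot10^9\cdot175\,616$ is below $1.1\cdot10^{15}$. When $R$ increases by one, the left side at least doubles, while the right side grows by a factor of at most $(57/56)^3<2$. Hence $\mathsf c_{\mathrm{mon}}(H)>n$, and $n=\mathsf D(G)=\mathsf c(H)$ by (F2).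
\end{proof}

To make $k$ nearly as large as $n$, note that $Q(m,R)/k$ is a constant times $m^2R^2\,24^m$, while $\log_2k=m\log_2R$. The factors $R^2$ and $24^m$ are balanced when $m$ and $\log_2R$ are of the same size.

\begin{lemma}\label{lem:lower}
If $G$ contains an element of order $n\ge Q(1,2)$, then $\log_2\mathsf c_{\mathrm{mon}}(H)\ge n\,2^{-47\sqrt{\log_2n}}$.
\end{lemma}

\begin{proof}
For $m=s$ and $R=2^s$ we have $k=2^{s^2}$ and
\[
\log_2Q(s,2^s)=s^2+(2+\log_224)\,s+2\log_2s+\log_2(2.4\cdot10^8).
\]
Here $\log_224<4.6$, since $24^5<2^{23}$, and $\log_2(2.4\cdot10^8)<27.9$, since $0.9^{10}<\frac12$ gives $2^{27.9}>0.9\cdot2^{28}>2.4\cdot10^8$. Therefore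
\[
s^2\le\log_2Q(s,2^s)\le s^2+6.6\,s+2\log_2s+27.9\qquad(s\ge1).
\]
Let $s\ge1$ be maximal with $Q(s,2^s)\le n$. The left inequality gives $s\le\sqrt{\log_2n}$. The right inequality for $s+1$, together with $\log_2(s+1)\le s$, gives
\[
\log_2n<(s+1)^2+6.6(s+1)+2s+27.9=s^2+10.6\,s+35.5\le s^2+47s .
\]
So $k=2^{s^2}\ge n\,2^{-47s}\ge n\,2^{-47\sqrt{\log_2n}}$. By Theorem~\ref{thm:main}, $\mathsf c_{\mathrm{mon}}(H)\ge2^{k+2}-2\ge2^k$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:growth}]
For $n\ge Q(1,2)$ this is Lemma~\ref{lem:lower}. Let $2\le n<Q(1,2)=4.608\cdot10^{10}<2^{36}$. Then $0<\sqrt{\log_2n}<6$, so $\log_2n<47\sqrt{\log_2n}$, and by (F2),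
\[
n\,2^{-47\sqrt{\log_2n}}<1\le\log_2n=\log_2\mathsf c(H)\le\log_2\mathsf c_{\mathrm{mon}}(H).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:rank}]
A finite abelian group of rank at most $r$ and exponent $n$ is a direct sum of at most $r$ cyclic groups whose orders divide $n$, and it contains an element of order $n$. So $|G|\le n^r$. Since $n\,2^{-47\sqrt{\log_2n}}=n^{1-47/\sqrt{\log_2n}}$ is at least $\sqrt n$ for large $n$, there is an $n_0(r)\ge Q(1,2)$ such that $n\,2^{-47\sqrt{\log_2n}}>r\log_2n$ for all $n\ge n_0(r)$. For such $n$, Lemma~\ref{lem:lower} and (F2) give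
\[
\mathsf c_{\mathrm{mon}}(H)>n^r\ge|G|\ge\mathsf D(G)\ge\mathsf c(H).
\]
The remaining groups have order less than $n_0(r)^r$ or are trivial, so up to isomorphism there are finitely many.
\end{proof}

\section{The upper bound}\label{sec:upper}

Let $G$ be cyclic of order $n\ge3$. Then $\mathcal B(G)$ is itself a Krull monoid with class group isomorphic to $G$ in which every class contains a prime divisor \cite[Proposition~2.5.6]{GHK}, so $\mathsf c_{\mathrm{mon}}(H)=\mathsf c_{\mathrm{mon}}(\mathcal B(G))$ by (F1). This reduction fails for $n=2$: for $G=\{0,g\}$ every zero-sum sequence factors uniquely into the atoms $0$ and $g^2$, so $\mathsf c_{\mathrm{mon}}(\mathcal B(G))=0$, whereas $\mathsf c_{\mathrm{mon}}(H)=2$ by (F3).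

The gain is that $\mathcal B(G)$ has finitely many atoms. Let $\mathcal A=\mathcal A(\mathcal B(G))$ and $q=|\mathcal A|$. An atom is a sequence of length at most $\mathsf D(G)=n$ over a set of $n$ elements, and there are $\binom{2n}n$ sequences of length at most $n$. So $q\le\binom{2n}{n}\le4^n$. We identify $\mathsf Z(\mathcal B(G))$ with the additive monoid $\mathbb N_0^{\mathcal A}$.

Monotonicity is a condition on pairs of factorizations, so we consider all admissible pairs at once:
\[
\mathcal S=\{(x,y)\in\mathbb N_0^{\mathcal A}\times\mathbb N_0^{\mathcal A}:x,y\text{ are factorizations of the same element},\ |x|\le|y|\}.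
\]
This set is closed under addition. A nonzero element of $\mathcal S$ is \emph{minimal} if it is not a sum of two nonzero elements of $\mathcal S$.

\begin{lemma}\label{lem:chains}
If $|y|\le N$ for all minimal $(x,y)\in\mathcal S$, then $\mathsf c_{\mathrm{mon}}(\mathcal B(G))\le N$.
\end{lemma}

\begin{proof}
By induction on $|z|+|z'|$, every $(z,z')\in\mathcal S$ is a sum $\sum_{i=1}^l(x_i,y_i)$ of minimal elements. Put $z_j=y_1+\dots+y_j+x_{j+1}+\dots+x_l$ for $0\le j\le l$. Then $z_0=z$, $z_l=z'$, and $z_j$ arises from $z_{j-1}$ by replacing $x_j$ with $y_j$. So all $z_j$ are factorizations of the same element, $|z_{j-1}|\le|z_j|$, and $\mathsf d(z_{j-1},z_j)=\mathsf d(x_j,y_j)\le|y_j|\le N$ by \eqref{eq:dist}.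
\end{proof}

With a slack variable, $\mathcal S$ becomes the set of nonnegative integer solutions of a homogeneous system, and minimal solutions of such systems are bounded by determinants. We recall Hadamard's inequality: the absolute value of the determinant of a real square matrix is at most the product of the Euclidean norms of its columns.

\begin{lemma}\label{lem:hilbert}
Let $M$ be an integer matrix with $d$ rows and $N$ columns, each column nonzero and of Euclidean norm at most $B$. Let $v\in\mathbb N_0^N$ be a nonzero solution of $Mv=0$ that is not a sum of two nonzero solutions in $\mathbb N_0^N$. Then $\|v\|_1\le N(d+1)B^d$.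
\end{lemma}

\begin{proof}
Let $\mathcal C=\{v\in\mathbb R_{\ge0}^N:Mv=0\}$. The support of a vector is the set of indices of its nonzero entries. Call $\rho\in\mathcal C\setminus\{0\}$ \emph{extreme} if no nonzero element of $\mathcal C$ has support properly contained in that of $\rho$.

\emph{Step 1: every $v\in\mathcal C$ is a sum of at most $N$ extreme vectors.} We show by induction that $|{\operatorname{supp}v}|$ terms suffice. For $v\ne0$ choose a nonzero $\rho\in\mathcal C$ with $\operatorname{supp}\rho\subset\operatorname{supp}v$ and support as small as possible; it is extreme. With $\lambda=\min_{\rho_i>0}v_i/\rho_i>0$, the vector $\lambda\rho$ is extreme, and $v-\lambda\rho\in\mathcal C$ has smaller support than $v$.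

\emph{Step 2: every extreme $\rho$ is a positive multiple of a vector $\rho'\in\mathbb N_0^N$ with $\|\rho'\|_1\le(d+1)B^d$.} Let $I=\operatorname{supp}\rho$, let $M_I$ be the submatrix of the columns in $I$, and regard its kernel as the space of solutions supported in $I$. Suppose that the kernel contains a vector $t$ not proportional to $\rho$. Replacing $t$ by $-t$ if necessary, some entry of $t$ is positive; with $\lambda=\min_{t_i>0}\rho_i/t_i$, the vector $\rho-\lambda t$ is a nonzero element of $\mathcal C$ with support properly contained in $I$, a contradiction. So the kernel is the line $\mathbb R\rho$, and $M_I$ has rank $h=|I|-1\le d$; also $h\ge1$, as the columns are nonzero. Choose $h$ linearly independent rows of $M_I$. They form an $h\times(h+1)$ matrix $M'$ with the same kernel. Let $\Delta_i$ be the determinant of $M'$ with the $i$-th column deleted. The vector $((-1)^i\Delta_i)_i$ is nonzero because $M'$ has rank $h$. It lies in the kernel: its scalar product with a row of $M'$ is, up to sign, the Laplace expansion of the determinant of $M'$ with that row appended a second time. So this integer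 vector or its negative is a positive multiple $\rho'$ of $\rho$. It has $h+1\le d+1$ entries, each at most $B^h\le B^d$ by Hadamard's inequality and $B\ge1$.

\emph{Step 3.} Write $v=\sum_i\lambda_i\rho'_i$ with $\lambda_i>0$, at most $N$ terms, and $\rho_i'$ as in Step~2. If some $\lambda_i\ge1$, then $v-\rho'_i$ is an integer vector in $\mathcal C$, so $v=\rho'_i$ by the assumption on $v$, and $\|v\|_1\le(d+1)B^d$. Otherwise all $\lambda_i<1$, and $\|v\|_1\le N(d+1)B^d$.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:growth}]
For $U\in\mathcal A$ let $\mathbf u_U\in\mathbb N_0^G$ be the vector of multiplicities of the group elements in $U$; its entries add up to $|U|\le n$. The map $(x,y)\mapsto(x,y,|y|-|x|)$ is an additive bijection from $\mathcal S$ onto the set of solutions $(x,y,w)\in\mathbb N_0^{2q+1}$ of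
\[
\sum_{U\in\mathcal A}x_U\mathbf u_U-\sum_{U\in\mathcal A}y_U\mathbf u_U=0,\qquad-\sum_{U\in\mathcal A}x_U+\sum_{U\in\mathcal A}y_U-w=0 .
\]
This system has $d=n+1$ equations and $N=2q+1$ unknowns. Its columns are $\pm(\mathbf u_U,-1)$ and $(0,-1)$, nonzero and of norm at most $\sqrt{n^2+1}\le n+1$. By Lemma~\ref{lem:hilbert}, every minimal $(x,y)\in\mathcal S$ has
\[
|y|\le(2q+1)(n+2)(n+1)^{n+1}\le(2\cdot4^n+1)(n+2)(n+1)^{n+1},
\]
and Lemma~\ref{lem:chains} gives the bound.

The logarithm of this upper bound is $O(n\log n)=n^{1+o(1)}$, and the lower bound for $\log_2\mathsf c_{\mathrm{mon}}(H)$ is $n^{1-47/\sqrt{\log_2n}}$. Hence $\log\mathsf c_{\mathrm{mon}}(H)=n^{1+o(1)}$, which completes the proof of Theorem~\ref{thm:growth}.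
\end{proof}

\begin{thebibliography}{9}

\bibitem{GHK}
Geroldinger and Halter-Koch, \emph{Non-Unique Factorizations}.

\bibitem{monotone}
\emph{The Monotone Catenary Degree of Krull Monoids},
\texttt{http://imsc.uni-graz.at/geroldinger/79-monotone-catenary.pdf}.

\end{thebibliography}
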